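# The final lamps determine where the lamplighter goes

## 1. The theorem: lamp configurations alone model the Poisson boundary

Let $A,B$ be countable groups and let $G=A\wr B=\big(\bigoplus_BA\big)\rtimes B$. An element of $G$ is a pair $(f,b)$: $f:B\to A$ is a finitely supported configuration of lamps, and $b\in B$ is the position of a lamplighter. Let $\mu$ be a probability measure on $G$ and let $w_n=(f_n,b_n)$ be the random walk with step law $\mu$ started at the identity. The *lamps stabilize a.s.* if, almost surely, for every $x\in B$ the sequence $f_n(x)$ is eventually constant. Then there is a limit configuration $f_\infty\in A^B$, whose law we call $\lambda$. Let $\xi$ denote the limit of $(b_n)$ in the Poisson boundary $\partial B$ of the projected walk on $B$ (Section 2 gives a concrete version). Finally, consider the condition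

> $(*)$ For some $k\ge1$ there are distinct $g^0,g^1\in\operatorname{supp}\mu^{*k}$ with the same projection to $B$.

**Theorem 1.** Let $A,B$ be countable. Assume that $\mu$ has finite entropy, that the lamps stabilize a.s., and that $(*)$ holds. Then $\xi$ is $\sigma(f_\infty)$-measurable mod 0.

**Corollary 1.** Under the hypotheses of Theorem 1, $(A^B,\lambda)$ is a model of the Poisson boundary of $(A\wr B,\mu)$. In particular this holds if $A\ne1$, $\mu$ is non-degenerate with finite entropy, and the lamps stabilize a.s.

In plain words: suppose we are shown the picture of all lamps at time infinity, and nothing of the trajectory. Can we tell to which boundary point the lamplighter went? The answer is yes, and no moment condition is needed.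

The question comes from "A Minicourse On Random Walks On Groups" (https://personal.math.ubc.ca/~pkosenko/other/poisson.pdf). It is posed there for finitely generated $A,B$ with $A$ nontrivial and $\mu$ non-degenerate of finite entropy with stabilizing lamps. The background is a theorem of Frisch–Silva, which we quote and use:

> *(Frisch–Silva.)* If $\mu$ has finite entropy and the lamps stabilize a.s., then $A^B\times\partial B$ with the law of $(f_\infty,\xi)$ is a model of the Poisson boundary of $(A\wr B,\mu)$. If moreover $A,B$ are finitely generated, $\mu$ is non-degenerate, and $\mu$ has finite first moment for a word distance, then $(A^B,\lambda)$ alone is a model.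

So the content of Corollary 1 is that the second coordinate is redundant even without the first moment.

## 2. Wreath products, boundaries and entropy: the precise vocabulary

### The group and the walk

The product is $(f,b)(f',b')=(f\cdot bf',\,bb')$ with $(bf')(x)=f'(b^{-1}x)$, and $G$ acts on $A^B$ by $(f,b)\varphi=f\cdot b\varphi$. Write $w_n=g_1\cdots g_n$ with $g_i=(\varphi_i,s_i)$ i.i.d. of law $\mu$. Then
$$b_n=s_1\cdots s_n,\qquad f_n(x)=\prod_{i=1}^n\varphi_i(b_{i-1}^{-1}x)\quad\text{(ordered product)}.\tag{1}$$
So step $i$ multiplies, on the right, the lamp at $b_{i-1}d$ by $\varphi_i(d)$, for each $d\in B$. Let $\mu_B$ be the law of $s_1$.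

*Example.* Take $A=\mathbb Z/2$ (written additively), $B=\mathbb Z$. From $(f,b)$, the step $(\delta_0,1)$ toggles the lamp at $b$ and moves to $b+1$, while $(\delta_1,1)$ toggles the lamp at $b+1$ and moves there.

For $l\ge0$ let $f_m^{(l)}$ be the lamp part of $w_l^{-1}w_{l+m}$, and let $f^{(l)}_\infty=\lim_mf_m^{(l)}$. Since $w_{l+m}=w_l\,(w_l^{-1}w_{l+m})$, we get $f_\infty=w_lf_\infty^{(l)}$, that is,
$$f_\infty(x)=f_l(x)\,f_\infty^{(l)}(b_l^{-1}x).\tag{2}$$
The configuration $f^{(l)}_\infty$ has law $\lambda$ and is independent of $g_1,\dots,g_l$.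

The measure $\mu$ is *non-degenerate* if its support generates $G$ as a semigroup.

### The Poisson boundary and the variable $\xi$

Let $\kappa$ be a probability measure on a countable group and $x_n$ the walk with i.i.d. steps of law $\kappa$ from the identity. A bounded function $u$ is *$\kappa$-harmonic* if $u(x)=\sum_s\kappa(s)u(xs)$. Then $u(x_n)$ is a bounded martingale, so $\lim_nu(x_n)$ exists a.s.

**Definition.** The *Poisson $\sigma$-field* of $(x_n)$ is the $\sigma$-field generated, mod 0, by the limits $\lim_n u(x_n)$ over all bounded harmonic $u$. A space $X$ on which the group acts measurably, together with a measurable map from trajectories to $X$ that intertwines the action ($\mathrm{bnd}=x_1.\mathrm{bnd}'$, where $\mathrm{bnd}'$ is the value for the walk $x_1^{-1}x_{n+1}$), is a *model of the Poisson boundary* when the map generates the Poisson $\sigma$-field mod 0. The measure on $X$ is the law of $\mathrm{bnd}$.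

*Example.* Let $B=F_2=\langle x,y\rangle$ with simple random walk. The walk converges a.s. to an end, an infinite reduced word. For a finite reduced word $w$, the function $u_w(b)=P_b(\text{the limit end begins with }w)$ is bounded harmonic, and by the martingale convergence theorem $u_w(b_n)\to\mathbf 1[\text{end begins with }w]$. So all these limits together are the same information as the end. It is a textbook fact that the space of ends is a model of the Poisson boundary here.

We work with the following concrete version of the limit in $\partial B$. For bounded $\mu_B$-harmonic $u:B\to\mathbb R$ put $U_u=\lim_nu(b_n)$. The $L^2$ space of trajectories is separable, so the set of all $U_u$ has a countable dense subset, and countably many $U_u$ generate the Poisson $\sigma$-field of $(b_n)$ mod 0. If $u$ is harmonic, so is $u(b\,\cdot)$ for each $b\in B$, because steps multiply on the right. As $B$ is countable, we may fix a *countable* family $\mathcal U$ of bounded harmonic functions, closed under $u\mapsto u(b\,\cdot)$, such that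
$$\xi:=(U_u)_{u\in\mathcal U}\in\mathbb R^{\mathcal U}$$
generates the Poisson $\sigma$-field of $(b_n)$ mod 0. The group $B$ acts on $\mathbb R^{\mathcal U}$ by the Borel bijections $(b.v)_u=v_{u(b\,\cdot)}$. If $\xi^{(l)}$ is the same variable for the walk $(b_l^{-1}b_{l+n})_n$, then $u(b_{l+n})=u(b_l\cdot b_l^{-1}b_{l+n})$ gives
$$\xi=b_l.\xi^{(l)}\quad\text{a.s.}\tag{3}$$
So $\xi$ is a model of the limit of $(b_n)$ in $\partial B$. We give $f_\infty$ and $U_u$ fixed arbitrary values where the limits do not exist, so that they are Borel functions of the increments.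

### Non-degenerate measures satisfy $(*)$

Let $A,B\ne1$ and let $\mu$ be non-degenerate. Take $a\in A\setminus\{1\}$ and $c\in B\setminus\{e\}$. Let $\delta^a$ be the element of $G$ with lamp $a$ at $e$, all other lamps $1$, and position $e$. Let $t_c=(1,c)$. By non-degeneracy $\delta^a\in\operatorname{supp}\mu^{*p}$ and $t_c\in\operatorname{supp}\mu^{*r}$ for some $p,r\geq 1$. Both $\delta^at_c$ and $t_c\delta^a$ lie in $\operatorname{supp}\mu^{*(p+r)}$ and both project to $c$. The first has its nontrivial lamp at $e$, the second at $c\neq e$, so they are distinct. This is $(*)$ with $k=p+r$.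

**Proof of Corollary 1 from Theorem 1.** By the first part of the Frisch–Silva theorem, $(f_\infty,\xi)$ generates the Poisson $\sigma$-field of $(w_n)$ mod 0. By Theorem 1, $f_\infty$ alone generates the same $\sigma$-field. In terms of spaces: the law of $(f_\infty,\xi)$ is carried by the graph of a measurable map $A^B\to\mathbb R^{\mathcal U}$, so the $G$-equivariant projection to $(A^B,\lambda)$ is an isomorphism mod 0. If $A\ne1$ and $\mu$ is non-degenerate, then either $B\neq1$ and $(*)$ holds, or $B=1$ and $\partial B$ is a point, so that there is nothing to drop. $\square$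

From here on the goal is Theorem 1.

### Entropy

Entropies are in nats: $H(\kappa)=-\sum\kappa(g)\log\kappa(g)$. Since $\mu_B$ is an image of $\mu$, $H(\mu_B)\le H(\mu)<\infty$. For a discrete variable $X$ of finite entropy and a $\sigma$-field $\mathcal G$, put $H(X|\mathcal G)=E\big[-\sum_vP(X=v|\mathcal G)\log P(X=v|\mathcal G)\big]$. We use the chain rule $H(X,Y|\mathcal G)=H(X|\mathcal G)+H(Y|\mathcal G\vee\sigma(X))$, the fact that more conditioning lowers entropy, and two elementary bounds.

First, since an average of $-\log P(X=v|\mathcal G)$ is at least its minimum, and $-\log t\ge1-t$,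
$$H(X|\mathcal G)\ \ge\ E\big[-\log\max_vP(X=v|\mathcal G)\big]\ \ge\ E\big[1-\max_vP(X=v|\mathcal G)\big].\tag{4}$$
Second, *Fano's inequality*: if $X,\hat X$ take values in a set of size $M$ and $\varepsilon=P(X\ne\hat X)$, then $H(X|\hat X)\le-\varepsilon\log\varepsilon-(1-\varepsilon)\log(1-\varepsilon)+\varepsilon\log M$.

For a step law $\kappa$ of finite entropy on a countable group with walk $x_n$ we quote (Avez, Derriennic, Kaimanovich–Vershik):

- (F1) $-\frac1n\log\kappa^{*n}(x_n)\to h(\kappa):=\lim\frac1nH(\kappa^{*n})$ a.s.
- (F2) If $h(\kappa)=0$, the Poisson boundary is trivial: $\lim_nu(x_n)$ is a.s. constant for every bounded harmonic $u$.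

## 3. Two cases by hand

**Trivial $\partial B$.** If $B$ is abelian, then by the Choquet–Deny theorem the Poisson boundary of $(b_n)$ is trivial, so $\xi$ is a.s. constant and Theorem 1 is empty. The theorem has content only when $\sigma(\xi)$ is nontrivial.

**Switch and walk on $F_2$.** Let $A=\mathbb Z/2$, $B=F_2$. A step is $(\varepsilon\delta_e,s)$ with $\varepsilon$ a fair bit and $s$ uniform on $\{x^{\pm1},y^{\pm1}\}$, independent: the lamplighter randomizes the lamp at its feet and then moves. This $\mu$ is non-degenerate, since $(0,x)(0,x^{-1})=(0,e)$ and $(\delta_e,x)(0,x^{-1})=(\delta_e,e)$. The path is transient, so lamps stabilize, and $f_\infty(z)=\sum_{i:\,b_{i-1}=z}\varepsilon_i$. Hence, given the path, the $f_\infty(z)$ are independent, fair bits at visited sites and $0$ at unvisited ones. Infinitely many sites are visited, so by Borel–Cantelli $\operatorname{supp}f_\infty$ is infinite a.s. It consists of visited sites, and distinct visited sites, in the order of their first visits, converge to the limit end. So the end is the unique accumulation point of $\operatorname{supp}f_\infty$,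 and Theorem 1 holds here by inspection.

We keep this example, call it the *switch walk*, and use it below to see each object. Condition $(*)$ holds with $k=1$: take $g^0=(0,x)$, $g^1=(\delta_e,x)$.

## 4. Reading the limit off the support, and spheres that ruin the reading

The hand argument suggests a general plan: show that $\operatorname{supp}f_\infty$ accumulates only at the limit end. Let us see how far this goes for $A=\mathbb Z/2$, $B=F_2$, with $(b_n)$ a simple random walk, so $|b_n|/n\to\frac12$ a.s. Let $r_i$ be the largest $|d|$ with $\varphi_i(d)\ne0$, and $r_i=0$ if there is none.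

*If $E r_1<\infty$*, then $\sum_iP(r_i>\epsilon i)<\infty$ for each $\epsilon>0$, so $r_i/i\to0$ a.s. Each $z\in\operatorname{supp}f_\infty$ satisfies $d(z,b_{i-1})\le r_i$ for some step $i$ that touched it. Along any sequence of distinct such $z$ we have $i\to\infty$, since each step touches finitely many lamps. In the tree, $z$ and $b_{i-1}$ share a prefix of length at least $|b_{i-1}|-r_i\to\infty$. So $z$ tends to the limit end.

*If $Er_1=\infty$*, the step that fails is $r_i=o(i)$, and the following example shows that the conclusion fails with it. Let a step be $(\varepsilon\mathbf 1_{\{e\}}+\zeta\mathbf 1_{S_R},\,s)$. Here $\varepsilon,\zeta$ are fair bits, $s$ is a uniform generator, $P(R=r)=\frac{c}{r^2}$ for $r\ge1$ with $c=6/\pi^2$, all independent, and $S_R$ is the sphere of radius $R$ about $e$. So, with probability $\frac12$, the lamplighter toggles a whole sphere around itself.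

- *The hypotheses hold.* The entropy is finite because $\sum r^{-2}\log r<\infty$. Steps with $\zeta=0$ already make $\mu$ non-degenerate. The first moment is infinite: to toggle a lamp at distance $R$ one must travel there, so the word length (with generators $(\delta_e,e)$ and $(0,x^{\pm1}),(0,y^{\pm1})$) is at least $R$ when $\zeta=1$, and $ER=\infty$.
- *Lamps stabilize.* Fix $z$ and let $T_z=\{j:d(b_{j-1},z)=R_j\}$. Given the path, $P(j\in T_z)\leq c\,d(b_{j-1},z)^{-2}$ when $b_{j-1}\neq z$ (and it is $0$ when $b_{j-1}=z$). By $|b_j|\sim j/2$ this is summable, so $T_z$ is finite a.s. The visits to $z$ are also finite in number.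
- *Every end is an accumulation point of $\operatorname{supp}f_\infty$, a.s.* Since $\sum_iP(R_i>2i)\ge\sum_i\frac{c}{2i+1}=\infty$ and the $R_i$ are independent, $R_i>2i$ infinitely often. Fix a reduced word $w$ and a ray from $e$ through $w$. For $i>|w|$ with $R_i>2i$, the distance to $b_{i-1}$ along the ray starts at $|b_{i-1}|<R_i$, tends to infinity, and changes by $\pm1$. So some vertex $z_i$ of the ray is at distance exactly $R_i$ from $b_{i-1}$. Then $|z_i|\ge R_i-|b_{i-1}|>i>|w|$, so $z_i$ lies beyond $w$, and $i\in T_{z_i}$. Each $j$ belongs to $T_z$ for finitely many $z$ only, and each $T_z$ is finite, so we can choose infinitely many of the $z_i$ with pairwise disjoint sets $T_{z_i}$. The choice uses only the path and the $R_j$. Given these and the bits $\varepsilon_j$, the values $f_\infty(z)=\sum_{j\in T_z}\zeta_j+\sum_{j:b_{j-1}=z}\varepsilon_j$ at the chosen sites are independent fair bits, so infinitely many are $1$. This holds for all of the countably many $w$.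

So the limit end can no longer be read as the accumulation set of the support. That is all the example shows: since $A=\mathbb Z/2$, the configuration $f_\infty$ is the same as its support, and Theorem 1 will say that it does determine the end. We need an argument that does not look at where lit lamps are.

## 5. Two lamplighters with the same final lamps

Draw a second walk, conditionally independent of the first given $f_\infty$, with the same conditional law. It has the same final lamps, and a boundary point $\xi'$. Theorem 1 says precisely that $\xi=\xi'$ a.s. A robust way to get $\xi=\xi'$ is: *if the two paths share infinitely many sites, then $u(b_n)$ and $u(b'_n)$ have the same limit for every $u$.* So we want many sites $y$ on the first path that the second path visits with probability bounded below, that is, sites whose posterior probability of having been visited, given $f_\infty$, is at least some $\beta>0$.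

Why should visited sites be detectable? By $(*)$ the walk flips hidden coins. At a visited site where a coin was flipped, the final lamp is *unpredictable* even from all the other lamps. If a site is unpredictable, someone must have flipped a coin there, and there is a limited supply of coins: entropy $H(\mu)$ per step. Let $k(y)$ be the probability that the best guess of the lamps at $y$ from the rest of $f_\infty$ is wrong. The key estimate will be that $\sum_{y\in Y_N}k(y)\le C_3N$ on a set $Y_N$ of possibly exponentially many sites that contains most sites of the first $N$ steps. The first walk itself visits of order $N$ unpredictable sites. The two counts are comparable, and comparability forces posterior probabilities bounded below.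

*The budget in the switch walk.* Given $f_\infty$ off $y$, the lamp at $y$ is on with probability $\frac12P(y\text{ visited}\mid\text{rest})\le\frac12$. So "off" is a best guess, and $k(y)=P(f_\infty(y)=1)=\frac12P(y\text{ visited})$. The probability $t$ that simple random walk on the $4$-regular tree ever reaches a given neighbor is the smaller solution of $t=\frac14+\frac34t^2$, so $t=\frac13$ and $P(y\text{ visited})=3^{-|y|}$. Hence
$$\sum_{|y|\le N}k(y)=\tfrac12+\sum_{r=1}^N4\cdot3^{r-1}\cdot\tfrac12\,3^{-r}=\tfrac12+\tfrac23N.$$
The ball has exponentially many sites, but the total unpredictability is linear in $N$.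

The argument yields only $P(\xi=\xi')>0$ at first. Section 10 upgrades this to probability one.

## 6. Hidden fair coins along the path

**Step 1: reductions.** The purpose is to arrange that $(*)$ holds with $k=1$ and that $\partial B$ is nontrivial. If $\sigma(\xi)$ is trivial mod 0, there is nothing to prove, so assume it is not. Replace $\mu$ by $\mu^{*k}$, i.e. look at the walk at times $0,k,2k,\dots$. Then $H(\mu^{*k})\le kH(\mu)<\infty$ and lamps still stabilize. The variables $f_\infty$ and all $U_u$ are unchanged, being limits along a subsequence. Each $u\in\mathcal U$ is harmonic for the new $\mu_B$. So the law of $(f_\infty,\xi)$ is unchanged, and it is only this law that Theorem 1 speaks about. From now on $\mathcal U$ and $\xi$ are fixed, and $\mu(g^0),\mu(g^1)>0$ with $g^\epsilon=(\varphi^\epsilon,s)$. Let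
$$D=\{x\in B:\varphi^0(x)\ne\varphi^1(x)\},$$
which is finite and nonempty. (In the switch walk, $D=\{e\}$.)

Some $U_u$ is not a.s. constant, so $h:=h(\mu_B)>0$ by (F2); in particular $H(\mu)\ge H(\mu_B)\ge h>0$. Also $(b_n)$ is transient. Otherwise a.s. $b_n=e$ infinitely often, and $U_u=u(e)$ a.s. for all $u$. So
$$\Gamma:=\sum_{n\ge0}P(b_n=e)<\infty.$$

**Step 2: randomized steps.** The purpose is to display coins that affect lamps but not the path. Let $p=\min(\mu(g^0),\mu(g^1))\in(0,\frac12]$. Then
$$\mu=\tfrac p2(\delta_{g^0}+\delta_{g^1})+(1-p)\mu'$$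
with $\mu'$ a probability measure, since $\mu(g^\epsilon)\ge p\geq \frac p2$. Realize $g_i=g^{\eta_i}$ if $\theta_i=1$ and $g_i=g_i'$ if $\theta_i=0$. Here all variables are independent, $\theta_i\in\{0,1\}$ with $P(\theta_i=1)=p$, the $\eta_i$ are fair bits, and $g_i'\sim\mu'$. Because $g^0$ and $g^1$ have the same projection $s$, the path $(b_n)$ does not depend on the $\eta_i$. Let $\mathcal H=\sigma(\theta,g')$ and
$$V=\{y\in B:\exists i\ge1,\ \theta_i=1,\ b_{i-1}=y\},\qquad V_N=\{y\in B:\exists i\le N,\ \theta_i=1,\ b_{i-1}=y\}.$$
Both sets are $\mathcal H$-measurable. For $y\in V$ let $i(y)$ be the first such $i$ (and $i(y)=\infty$ if $y\notin V$); it is $\mathcal H$-measurable. Let $\mathcal H_y$ be generated by $\mathcal H$ and all $\eta_i$ with $i\ne i(y)$. Given $\mathcal H$ the $\eta_i$ are i.i.d. fair bits, and $i(y)$ is $\mathcal H$-measurable. So on $\{y\in V\}$ the bit $\eta_{i(y)}$ is fair conditionally on $\mathcal H_y$.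

**Lemma 1.** On $\{y\in V\}$, conditionally on $\mathcal H_y$, $f_\infty$ takes two values with probability $\frac12$ each. They agree off $yD$ and differ at every point of $yD$.

*Proof.* Write $i=i(y)$, so $b_{i-1}=y$. Changing $\eta_i$ changes neither $(b_n)$ nor the contribution of any other step. Let $x=yd$. By (1), for $n\ge i$,
$$f_n(x)=\alpha\,\varphi^{\eta_i}(d)\,\beta_n,$$
where $\alpha$ is the product over steps before $i$ and $\beta_n$ the product over steps in $(i,n]$; neither involves $\eta_i$. So $f_n(x)$ is eventually constant if and only if $\beta_n$ is: stabilization is not affected by the bit. When it holds, $f_\infty(x)=\alpha\,\varphi^{\eta_i}(d)\,\beta$ with $\alpha$ and $\beta=\lim\beta_n$ both $\mathcal H_y$-measurable. Cancelling $\alpha$ and $\beta$, the two values of $f_\infty(x)$ differ iff $\varphi^0(d)\ne\varphi^1(d)$, i.e. iff $d\in D$. $\square$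

**Lemma 2.** $E|V_N|\ge\gamma N$, where $\gamma:=p/\Gamma>0$.

*Proof.* The purpose is to show that coins are flipped at linearly many *distinct* sites; we count last flips. Let $\rho=P(\text{no }j\ge2\text{ with }\theta_j=1,\ b_{j-1}=e\mid\theta_1=1)$. Since $\theta_i$ is independent of $b_{i-1}$, the number of $i$ with $\theta_i=1$ and $b_{i-1}=e$ has mean $p\,\Gamma<\infty$, so it is a.s. finite. If it is positive there is a last such $i$. By the Markov property, the probability that $i$ is the last one is $P(b_{i-1}=e)\,p\,\rho$. Summing over $i$,
$$P(\text{at least one such }i)=p\,\Gamma\rho.$$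
The left side is at least $P(\theta_1=1)=p$, because $b_0=e$. Hence $\rho\ge1/\Gamma$.

By translation, for each $i\leq N$ the event $\{\theta_i=1,\text{ and no }j>i\text{ has }\theta_j=1,\ b_{j-1}=b_{i-1}\}$ has probability $p\rho\ge\gamma$. Different indices $i$ for which it occurs give different sites $b_{i-1}\in V_N$. Take expectations. $\square$

**Definition.** For $y\in B$ let $c_y^*=c_y^*(f|_{(yD)^c})$ be a mode of the regular conditional law $\lambda(f|_{yD}=\cdot\mid f|_{(yD)^c})$ on the countable set $A^{yD}$, namely the first maximizer in a fixed enumeration. Put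
$$k(y)=P\big(f_\infty|_{yD}\ne c_y^*\big)=E\Big[1-\max_c\lambda\big(f|_{yD}=c\mid f|_{(yD)^c}\big)\Big].$$

This is the error probability of the best guess, as in Section 5, now for the whole block $yD$.

## 7. Unpredictable lamps cost entropy

Before the proof, here is why the obvious count is not enough. For a finite set $Y$ whose blocks $yD$ are disjoint, $\sum_{y\in Y}k(y)$ is bounded by the entropy of $f_\infty|_{YD}$ (up to truncation), by (4). And $f_\infty|_{YD}$ is known, up to a small error, once we know the first $\tau$ steps, whose entropy is at most $\tau H(\mu)$. But without a moment condition there is no control on $\tau$: the lamps on $YD$ may take extremely long to settle. The remedy is to look at $n$ translated copies of the block, along the path at times $0,L,2L,\dots$, and to let $n\to\infty$ first. All copies together are settled by time $(n+\tau)L$, so the waiting time $\tau$ is paid once and not $n$ times. The price is that copies must not overlap, which is what the hypothesis below ensures.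

**Proposition 1.** Let $Y\subset B$ be finite and $L\ge1$ such that
$$P\big(\exists m\ge1:\ s_{-mL+1}\cdots s_0\in F\big)\le\tfrac12,\qquad F:=(YD)(YD)^{-1},\tag{5}$$
with $(s_i)_{i\le0}$ i.i.d. $\sim\mu_B$. Then $\sum_{y\in Y}k(y)\le2|D|^2L\,H(\mu)$.

*Proof.*

**Step 1: make the blocks disjoint.** Join $y\ne y'$ in $Y$ when $yD\cap y'D\ne\emptyset$, i.e. when $y^{-1}y'\in DD^{-1}$. Degrees are at most $|DD^{-1}\setminus\{e\}|\le|D|^2-1$, so this graph is $|D|^2$-colorable. Let $Y'$ be the color class with the largest sum of $k$. Then the blocks $yD$, $y\in Y'$, are pairwise disjoint and $\sum_{Y'}k\ge|D|^{-2}\sum_Yk$. Let $K=Y'D$. It remains to show $\sum_{Y'}k\le2LH(\mu)$.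

**Step 2: truncate the lamp alphabet.** The purpose is to make Fano's inequality available, since $A$ may be infinite. Fix a finite $A_0\subset A$ and let $\pi:A\to A_0\cup\{\star\}$ be the identity on $A_0$ and $\star$ elsewhere, applied coordinatewise. Put
$$\kappa_\pi(y)=E\Big[1-\max_v\lambda\big(\pi f|_{yD}=v\mid f|_{(yD)^c}\big)\Big].$$

**Step 3: set up the copies.** For $0\le i<n$ let $U_i=b_{iL}K$, $\mathcal W_i=(w_0,w_L,\dots,w_{iL})$,
$$Y_i'=\{y\in Y':\ b_{iL}yD\cap U_{i'}=\emptyset\ \text{ for all }i'<i\},\qquad I_i=\big(\pi(f_\infty^{(iL)}(x))\big)_{x\in Y_i'D}.$$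
So $I_i$ records the truncated lamps in the fresh part of the $i$-th copy, as seen by the lamplighter at time $iL$. We regard $I_i$ as a word over $K$, with an extra symbol at each $x\in K\setminus Y_i'D$. The alphabet has $|A_0|+2$ symbols. The set $Y_i'$ is a function of $\mathcal W_i$. All entropies below are finite.

**Step 4: lower bound.** The purpose is to show that each copy contributes new uncertainty. By the chain rule in the order $w_0,I_0,w_L,I_1,w_{2L},\dots$, dropping the terms of the $w_{iL}$,
$$H(\mathcal W_{n-1},I_0,\dots,I_{n-1})\ \ge\ \sum_{i<n}H(I_i\mid\mathcal W_i,I_0,\dots,I_{i-1}).\tag{6}$$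

Let $i'<i$. By (2) at time $i'L$, for $x\in K$,
$$f_\infty^{(i'L)}(x)=f_{i'L}(b_{i'L}x)^{-1}f_\infty(b_{i'L}x),\qquad b_{i'L}x\in U_{i'}.$$
So $I_{i'}$ is a function of $\mathcal W_i$ and $f_\infty|_{U_{i'}}$. By (2) at time $iL$, for $z\in U_{i'}$,
$$f_\infty(z)=f_{iL}(z)\,f^{(iL)}_\infty(b_{iL}^{-1}z),\qquad b_{iL}^{-1}z\notin Y_i'D,$$
the last because $b_{iL}Y_i'D\cap U_{i'}=\emptyset$. So $I_0,\dots,I_{i-1}$ are functions of $\mathcal W_i$ and $f_\infty^{(iL)}|_{(Y_i'D)^c}$. Conditioning on more lowers entropy, and $f_\infty^{(iL)}\sim\lambda$ is independent of $\mathcal W_i$. Hence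
$$H(I_i\mid\mathcal W_i,I_0,\dots,I_{i-1})\ \ge\ E[\mathsf h(Y_i')],\qquad\mathsf h(Q):=H_\lambda\big(\pi f|_{QD}\mid f|_{(QD)^c}\big).$$
For $Q=\{y_1,\dots,y_r\}\subset Y'$ the sets $y_jD$ are disjoint, and
$$\mathsf h(Q)=\sum_jH_\lambda\big(\pi f|_{y_jD}\mid f|_{(QD)^c},\pi f|_{y_1D},\dots,\pi f|_{y_{j-1}D}\big)\ge\sum_jH_\lambda\big(\pi f|_{y_jD}\mid f|_{(y_jD)^c}\big)\ge\sum_j\kappa_\pi(y_j).$$
The first inequality holds because all the conditioning variables are functions of $f|_{(y_jD)^c}$, the second by (4).

How often is $Y_i'$ all of $Y'$? If not, then $b_{iL}yd=b_{i'L}x$ for some $i'<i$, $y\in Y'$, $d\in D$, $x\in K$, so $b_{i'L}^{-1}b_{iL}=x(yd)^{-1}\in KK^{-1}\subset F$. The sequence $(b_{(i-m)L}^{-1}b_{iL})_{1\le m\le i}$ has the law of $(s_{-mL+1}\cdots s_0)_{1\le m\le i}$. So by (5) this has probability at most $\frac12$. Since $\mathsf h\ge0$, $E[\mathsf h(Y_i')]\ge\frac12\sum_{y\in Y'}\kappa_\pi(y)$, and by (6) the joint entropy is at least $\frac n2\sum_{Y'}\kappa_\pi$.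

**Step 5: upper bound.** The purpose is to compare with the entropy of the steps. For $\tau\ge1$ let $\hat I_i$ be $I_i$ with $f_\infty^{(iL)}$ replaced by $f_{\tau L}^{(iL)}$ and the same $Y_i'$. Then $\mathcal W_{n-1}$ and all $\hat I_i$, $i<n$, are functions of $g_1,\dots,g_{(n+\tau)L}$, whose entropy is $(n+\tau)LH(\mu)$. Moreover
$$P(\hat I_i\ne I_i)\le\varepsilon_\tau:=P\big(\exists x\in K:f_{\tau L}(x)\ne f_\infty(x)\big)\to0\qquad(\tau\to\infty),$$
by stabilization and finiteness of $K$. Let
$$\omega(\varepsilon)=-\varepsilon\log\varepsilon-(1-\varepsilon)\log(1-\varepsilon)+\varepsilon|K|\log(|A_0|+2),$$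
which is increasing on $[0,\frac12]$. For $\tau$ so large that $\varepsilon_\tau\le\frac12$, Fano's inequality gives $H(I_i|\hat I_i)\le\omega(\varepsilon_\tau)$. Since $H(\mathcal W_{n-1},I_0,\dots,I_{n-1})\le H(\mathcal W_{n-1},\hat I_0,\dots,\hat I_{n-1})+\sum_iH(I_i|\hat I_i)$, we get
$$\frac n2\sum_{y\in Y'}\kappa_\pi(y)\le(n+\tau)L\,H(\mu)+n\,\omega(\varepsilon_\tau).$$
Divide by $n$, let $n\to\infty$ with $\tau$ fixed, and then $\tau\to\infty$. This gives $\sum_{Y'}\kappa_\pi\le2LH(\mu)$.

**Step 6: remove the truncation.** Let $A_0\uparrow A$. A word $v$ without $\star$ has the same conditional probability for $\pi f|_{yD}$ as for $f|_{yD}$. The words containing $\star$ have total conditional probability tending to $0$. So the maximum over $v$ converges to $\max_c\lambda(f|_{yD}=c\mid f|_{(yD)^c})$, and by bounded convergence $\kappa_\pi(y)\to k(y)$. Hence $\sum_{Y'}k\le2LH(\mu)$, and $\sum_Yk\le2|D|^2LH(\mu)$ by Step 1. $\square$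

## 8. A linear budget for exponentially many sites

**Lemma 3.** There are constants $c,C_2$ such that for all large $N$ there is a finite $Y_N\subset B$ with $E|V_N\setminus Y_N|\le\frac\gamma2N$, and Proposition 1 applies to $Y_N$ with some $L\le C_2N$. Hence
$$\sum_{y\in Y_N}k(y)\le C_3N,\qquad C_3=2|D|^2C_2H(\mu).$$

*Proof.*

**Step 1: choose $Y_N$ to catch most sites of the first $N$ steps.** Recall $H(\mu_B)>0$. Put $c=2H(\mu_B)/\gamma$ and
$$Y_N=\{y:\ \mu_B^{*i}(y)\ge e^{-cN}\text{ for some }0\le i<N\}.$$
For each $i$ at most $e^{cN}$ points $y$ qualify, so $|Y_N|\le Ne^{cN}$. Since $E[-\log\mu_B^{*i}(b_i)]=H(\mu_B^{*i})\le iH(\mu_B)$, Markov's inequality gives, for $i<N$,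
$$P(b_i\notin Y_N)\le P\big(-\log\mu_B^{*i}(b_i)>cN\big)\le\frac{iH(\mu_B)}{cN}\le\frac\gamma2.$$
As $V_N\subset\{b_0,\dots,b_{N-1}\}$, summing over $i$ gives $E|V_N\setminus Y_N|\le\frac\gamma2N$.

**Step 2: the walk avoids $F$ after time of order $N$.** The purpose is to verify (5) with $L$ linear in $N$. Let $F=(Y_ND)(Y_ND)^{-1}$. It is symmetric, and $|F|\le|D|^2N^2e^{2cN}$. The products in (5) grow to the left, so pass to inverses:
$$\check r_m=(s_{-m+1}\cdots s_0)^{-1}=s_0^{-1}s_{-1}^{-1}\cdots s_{-m+1}^{-1}$$
is a random walk with step law $\check\mu_B(x)=\mu_B(x^{-1})$. Since $\check\mu_B^{*m}(x)=\mu_B^{*m}(x^{-1})$, we have $H(\check\mu_B^{*m})=H(\mu_B^{*m})$, and its asymptotic entropy is also $h>0$. Split according to whether the walk sits at an atypically heavy point: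
$$P(\exists m\ge L:\check r_m\in F)\le P\big(\exists m\ge L:\check\mu_B^{*m}(\check r_m)>e^{-hm/2}\big)+|F|\sum_{m\ge L}e^{-hm/2}.$$
The second term uses that $\check r_m$ equals a given point of mass at most $e^{-hm/2}$ with probability at most $e^{-hm/2}$. Choose $C_2>1$ with $(C_2-1)h/2>2c$ and put $L=\lceil(C_2-1)N\rceil$; then $L\le C_2N$. As $N\to\infty$, the first term tends to $0$ by (F1). The second is at most $|D|^2N^2e^{2cN}e^{-h(C_2-1)N/2}/(1-e^{-h/2})$, which also tends to $0$. So for large $N$ the left side is at most $\frac12$. It bounds the probability in (5), because $F=F^{-1}$ and $mL\ge L$ for $m\ge1$. Proposition 1 now gives the bound with $C_3$. $\square$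

Note that $0<C_3<\infty$, since $H(\mu)>0$.

## 9. Infinitely many shared sites

**Step 1: posterior probabilities and the budget.** The purpose is to turn the bound on $\sum k(y)$ into a statement about posterior probabilities. Let
$$q_y(f)=P(y\in V\mid f_\infty=f),\qquad M_y=\mathbf 1\big[f_\infty|_{yD}\ne c_y^*\big].$$
$M_y$ is a function of $f_\infty$. Also $q_y(f_\infty)>0$ a.s. on $\{y\in V\}$, because $P(y\in V,\,q_y(f_\infty)=0)=E[q_y(f_\infty)\mathbf 1_{q_y(f_\infty)=0}]=0$. By the tower property,
$$k(y)=E[M_y]\ \ge\ E\big[M_y\mathbf 1_{q_y(f_\infty)>0}\big]=E\Big[\frac{M_y\,\mathbf 1_{y\in V}}{q_y(f_\infty)}\Big].\tag{7}$$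

**Step 2: the walk flips many unpredictable blocks.** On $\{y\in V_N\}\in\mathcal H\subset\mathcal H_y$, Lemma 1 says that $f_\infty|_{(yD)^c}$, hence $c_y^*$, is determined by $\mathcal H_y$, while $f_\infty|_{yD}$ takes two distinct values with conditional probability $\frac12$ each. At most one of them equals $c_y^*$. So $P(M_y=1\mid\mathcal H_y)\ge\frac12$ there. Summing over $y\in Y_N$ and using Lemmas 2 and 3, for large $N$,
$$E\sum_{y\in V_N\cap Y_N}M_y\ \ge\ \tfrac12E|V_N\cap Y_N|\ \ge\ \tfrac12\big(\gamma N-\tfrac\gamma2N\big)=\tfrac\gamma4N.$$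

**Step 3: many of them have posterior probability bounded below.** By (7), $V_N\subset V$ and Lemma 3,
$$E\sum_{y\in V_N\cap Y_N}\frac{M_y}{q_y(f_\infty)}\ \le\ \sum_{y\in Y_N}k(y)\ \le\ C_3N.$$
Let $\beta=\gamma/(8C_3)$. Each $y\in V_N\cap Y_N$ with $M_y=1$ and $q_y(f_\infty)<\beta$ contributes more than $1/\beta$ to the left sum, so the expected number of such $y$ is at most $\beta C_3N=\frac\gamma8N$. Let $Z=\{y\in V:q_y(f_\infty)\ge\beta\}$. By Step 2,
$$E|V_N\cap Z|\ \ge\ \tfrac\gamma4N-\tfrac\gamma8N=\tfrac\gamma8N\qquad\text{for all large }N.$$
If $|Z|<\infty$ a.s., then $|V_N\cap Z|/N\to0$ a.s. This ratio is bounded by $1$, so its expectation would tend to $0$, a contradiction. Hence $P(|Z|=\infty)>0$.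

In the switch walk one sees directly why a lit lamp is informative: if $f(y)=1$ then $y$ was certainly visited. In general we only get $q_y\ge\beta$, and that is enough.

**Step 4: the second walk.** The purpose is to produce shared sites. Let $(\theta',g'',\eta')$ be a copy of $(\theta,g',\eta)$, conditionally independent of it given $f_\infty$ and with the same conditional law; regular conditional laws exist since all spaces are standard Borel. Denote its path, coin set and boundary point by $b',V',\xi'$. Its limit configuration is the same $f_\infty$. Unconditionally it has the law of the first walk. Given the first walk, each $y\in Z$ lies in $V'$ with probability $q_y(f_\infty)\ge\beta$. On $\{|Z|=\infty\}$ enumerate $Z$ as $y_1,y_2,\dots$. By the reverse Fatou lemma,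
$$P\big(y_j\in V'\text{ for infinitely many }j\mid\text{first walk}\big)\ \ge\ \limsup_jP(y_j\in V'\mid\text{first walk})\ \ge\ \beta.$$
Hence $P(|V\cap V'|=\infty)>0$.

On this event there are infinitely many distinct sites $y$ with $y=b_i=b'_{i'}$. Distinct sites have distinct indices $i$ and distinct indices $i'$, so both tend to infinity along this sequence. For $u\in\mathcal U$ the limits of $u(b_n)$ and $u(b_n')$ exist a.s. and agree along these indices, hence are equal. As $\mathcal U$ is countable,
$$P(\xi=\xi')>0.\tag{8}$$

## 10. From positive probability to certainty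

What (8) says is that the conditional law of $\xi$ given $f_\infty$ has an atom with positive probability. It does not yet say that this law is a point mass. The plan is to follow the conditional mass of the true point $\xi$ as the first $l$ steps are revealed. A martingale argument shows that this mass tends to $1$ on the event in (8). Stationarity and a 0–1 law then show that it was $1$ from the start.

**Step 1: the conditional mass after $l$ steps.** Let $m$ be the law of $(f_\infty,\xi)$ and let $\nu_f$ be a regular conditional law of $\xi$ given $f_\infty=f$. The pair $(f_\infty^{(l)},\xi^{(l)})$ is a Borel function of $(g_{l+1},g_{l+2},\dots)$, has law $m$, and is independent of $(w_1,\dots,w_l)$. Let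
$$\mathcal F_l=\sigma(w_1,\dots,w_l,f_\infty),\quad\text{which by (2) equals }\sigma(w_1,\dots,w_l,f_\infty^{(l)})\text{ mod }0.$$
By this independence, the conditional law of $\xi^{(l)}$ given $\mathcal F_l$ is $\nu_{f_\infty^{(l)}}$. By (3), the conditional law of $\xi$ given $\mathcal F_l$ is $\nu^{(l)}:=(b_l)_*\nu_{f_\infty^{(l)}}$. Put
$$a_l:=\nu_{f_\infty^{(l)}}(\{\xi^{(l)}\}),\qquad\text{so that }a_l=\nu^{(l)}(\{\xi\})\ \text{a.s.},$$
because $v\mapsto b_l.v$ is a bijection taking $\xi^{(l)}$ to $\xi$. Every $a_l$ has the law of $a_0$, and $a_l$ is $\sigma(g_{l+1},g_{l+2},\dots)$-measurable.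

**Step 2: $a_l\to1$ a.s. on $\{\xi=\xi'\}$.** The variable $\xi'$ is conditionally independent of the first walk given $f_\infty$, and $\mathcal F_l$ is generated by $f_\infty$ and part of the first walk. So $\xi$ and $\xi'$ are conditionally independent given $\mathcal F_l$. Hence the conditional law of $\xi$ given $\mathcal F_l\vee\sigma(\xi')$ is still $\nu^{(l)}$, and
$$P\big(\xi=\xi'\mid\mathcal F_l\vee\sigma(\xi')\big)=\nu^{(l)}(\{\xi'\}).$$
The $\sigma$-fields $\mathcal F_l\vee\sigma(\xi')$ increase with $l$. Their join contains all $b_n$, hence $\xi$, and it contains $\xi'$; so $\{\xi=\xi'\}$ is measurable mod 0 with respect to it. By martingale convergence $\nu^{(l)}(\{\xi'\})\to\mathbf 1[\xi=\xi']$ a.s. On $\{\xi=\xi'\}$ we have $\nu^{(l)}(\{\xi'\})=\nu^{(l)}(\{\xi\})=a_l$ for all $l$, a.s. So $a_l\to1$ a.s. there.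

**Step 3: the 0–1 law.** By (8) and Step 2, $P(a_l\to1)>0$. The event $\{a_l\to1\}$ depends, for every $l_0$, only on $(a_l)_{l\ge l_0}$, so it lies in $\bigcap_l\sigma(g_{l+1},g_{l+2},\dots)$. By Kolmogorov's 0–1 law $a_l\to1$ a.s. All $a_l$ have the law of $a_0$, so for $\epsilon>0$, $P(a_0>1-\epsilon)=P(a_l>1-\epsilon)\to1$. Therefore $a_0=1$ a.s., that is, $\nu_{f_\infty}=\delta_\xi$ a.s. For every Borel $E$ this gives $P(\xi\in E\mid f_\infty)=\mathbf 1_E(\xi)$ a.s., so $\xi$ is $\sigma(f_\infty)$-measurable mod 0. This proves Theorem 1, and with it Corollary 1. $\blacksquare$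

Finite entropy was used in Proposition 1, in Lemma 3 and in the cited Frisch–Silva theorem. Nothing is claimed about measures of infinite entropy.

## 11. $\partial B$ as the tail $\sigma$-field of the lamps

Theorem 1 does not say which feature of $f_\infty$ encodes $\xi$. The next theorem does: exactly the information that survives deleting any finite set of lamps.

**Theorem 2.** Let $A,B$ be countable, $A\ne1$, $\mu$ non-degenerate, $H(\mu)<\infty$, lamps stabilizing a.s. Then, mod 0,
$$\sigma(\xi)=\bigcap_{F\subset B\text{ finite}}\sigma\big(f_\infty|_{B\setminus F}\big).$$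

*Proof.* Let $N=\bigoplus_BA$, and let $G$ act on $A^B\times\mathbb R^{\mathcal U}$ by $(f,b)(\varphi,v)=(f\cdot b\varphi,\,b.v)$.

**Step 1: quasi-invariance.** By (2) and (3), $m=\sum_{g'}\mu^{*k}(g')\,g'_*m$ for every $k\ge1$. Given $g\in G$, non-degeneracy provides $k$ with $\mu^{*k}(g)>0$. So $g_*m\ll m$, and projecting, $g_*\lambda\ll\lambda$.

**Step 2: the inclusion $\subset$.** We show that $\xi$ ignores finitely many lamps. By Theorem 1 (trivially if $B=1$), $\xi=\Phi(f_\infty)$ a.s. for a Borel $\Phi$, so $m$ is carried by the graph of $\Phi$. An element $n\in N$ acts trivially on the $\xi$-coordinate. Since $n_*m\ll m$, the point $n(f_\infty,\xi)=(nf_\infty,\xi)$ a.s. lies on the graph, i.e. $\Phi(nf_\infty)=\xi=\Phi(f_\infty)$ a.s.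

Fix a finite $F\subset B$. The group $A^F\subset N$ is countable, so $\Omega_F=\{f:\Phi(nf)=\Phi(f)\ \forall n\in A^F\}$ is conull. It is $A^F$-invariant: if $f\in\Omega_F$ and $n,n'\in A^F$, then $\Phi(nn'f)=\Phi(f)=\Phi(n'f)$. Let $r_F(f)$ be $f$ with the values on $F$ replaced by $1$. As $A^F$ acts simply transitively on the $F$-coordinates, $r_F(f)=nf$ for some $n\in A^F$, so $\Phi(f)=\Phi(r_F(f))$ on $\Omega_F$. Thus $\Phi$ agrees mod 0 with a function of $f|_{B\setminus F}$. Hence each $E\in\sigma(\xi)$ equals mod 0 some $E_F\in\sigma(f_\infty|_{B\setminus F})$, for every finite $F$.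

Take finite $F_j\uparrow B$. Then $E=\limsup_jE_{F_j}$ mod 0. For each $j_0$ the event $\limsup_jE_{F_j}$ belongs to $\sigma(f_\infty|_{B\setminus F_{j_0}})$, and every finite $F$ is contained in some $F_{j_0}$. So this event lies in the intersection.

**Step 3: the inclusion $\supset$.** Let $\Phi$ now be a bounded Borel function on $A^B$ measurable for $\bigcap_F\sigma(f|_{B\setminus F})$. Then $\Phi(nf)=\Phi(f)$ for all $n\in N$ and all $f$. Put $\Psi(g)=\int\Phi(gf)\,d\lambda(f)$. It is bounded, and $\mu$-harmonic since $\lambda=\sum_s\mu(s)\,s_*\lambda$. For $n\in N$ we have $(ng)f=n(gf)$, so $\Psi(ng)=\Psi(g)$. Writing $(f,b)=(f,e)(1,b)$, we get $\Psi(f,b)=u(b)$ with $u$ bounded and $\mu_B$-harmonic. Since $f_\infty=w_lf_\infty^{(l)}$ with $f_\infty^{(l)}\sim\lambda$ independent of $w_1,\dots,w_l$,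
$$\Phi(f_\infty)=\lim_lE[\Phi(f_\infty)\mid w_1,\dots,w_l]=\lim_l\Psi(w_l)=\lim_lu(b_l)=U_u\quad\text{a.s.},$$
which is $\sigma(\xi)$-measurable mod 0. $\square$

## 12. What happens when $(*)$ fails

Condition $(*)$ supplied the coins. Without it the lamps carry no randomness beyond the path, and the conclusion of Corollary 1 can go either way.

**Theorem 3.** Let $A,B$ be countable, $A\ne1$, $H(\mu)<\infty$, lamps stabilizing a.s.

1. If $(*)$ holds, the Poisson boundary of $(A\wr B,\mu)$ is $(A^B,\lambda)$.
2. If $(*)$ fails, the Poisson boundary is $\partial B$ and $f_\infty$ is a function of $\xi$ mod 0. In this case $(A^B,\lambda)$ may or may not be a model.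

*Proof.* Part 1 is Corollary 1.

**Part 2, the boundary.** If $(*)$ fails, then for each $n$ the projection $\operatorname{supp}\mu^{*n}\to B$ is injective, so $w_n$ is a.s. a function of $b_n$. Hence $(w_n)$ and $(b_n)$ have the same tail $\sigma$-field mod 0. For random walks on groups started at $e$, the tail and Poisson $\sigma$-fields coincide mod 0 (Derriennic, Kaimanovich–Vershik). So the Poisson $\sigma$-field of $(w_n)$ is $\sigma(\xi)$ mod 0, i.e. the Poisson boundary is $\partial B$. Since $f_\infty=\lim f_n$ is tail measurable, it is a function of $\xi$ mod 0.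

**Part 2, an example where $(A^B,\lambda)$ is not a model.** Take $B=F_2$ with simple random walk and no lamp ever changed. Then $f_\infty\equiv1$, while $\partial B$ is nontrivial.

**Part 2, an example where it is a model.** Take $B=F_2=\langle x,y\rangle$, $a\in A\setminus\{1\}$, and let $\delta_e^a$ be the configuration with value $a$ at $e$ and $1$ elsewhere. Let $\psi:F_2\to A\wr F_2$ be the homomorphism with $\psi(x)=(\delta_e^a,x)$ and $\psi(y)=(1,y)$, and let $\mu$ be uniform on $\psi(\{x^{\pm1},y^{\pm1}\})$. Every element of $\operatorname{supp}\mu^{*n}$ has the form $\psi(b)$ and is determined by its projection $b$, so $(*)$ fails.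

A step $\psi(x)$ from $z$ multiplies the lamp at $z$ by $a$ and moves to $zx$. Since $\psi(x)^{-1}$ has its only nontrivial lamp, with value $a^{-1}$, at $x^{-1}$, a step $\psi(x^{-1})$ from $zx$ multiplies the lamp at $z$ by $a^{-1}$ and moves to $z$. So the lamp at $z$ counts signed crossings of the edge $\{z,zx\}$. Read $\psi(b)$ along the reduced word of $b$, which crosses each edge at most once. The lamp at $z$ is nontrivial, equal to $a^{\pm1}$, exactly when the geodesic from $e$ to $b$ crosses $\{z,zx\}$.

Since $(b_n)$ converges to an end, the geodesic from $e$ to $b_n$ is eventually constant in each ball. So the lamps stabilize, and $\operatorname{supp}f_\infty$ marks the $x$-edges of the ray from $e$ to the limit end. A ray with only finitely many $x$-edges ends in $yyy\cdots$ or $y^{-1}y^{-1}y^{-1}\cdots$. There are countably many such ends, and the law of the limit end, which by symmetry gives each cylinder of length $n$ mass $\frac1{4\cdot3^{n-1}}$, has no atoms. So a.s. infinitely many $x$-edges are marked. The marked sites lie within distance $1$ of the ray's $x$-edges and tend to the limit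 end. Hence $f_\infty$ determines that end, i.e. the limit in $\partial B$. Together with the first claim of part 2, $(A^B,\lambda)$ is a model. $\square$
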